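# A domain in $\mathbb C^2$ whose Carathéodory distance does not induce its topology

## 1. A surface carrying infinitely many square roots

Let $\mathbb D\subset\mathbb C$ be the unit disc. For each $k\ge1$ take the finite Blaschke product
$$B_k(z)=\frac{z^{n_k}-c_k}{1-c_kz^{n_k}},\qquad c_k=4^{-k},\quad n_k=4^k .$$
It maps $\mathbb D$ to $\mathbb D$ and $|B_k|\to1$ at the unit circle. It has two features that pull in opposite directions. Its zeros all have modulus $r_k=c_k^{1/n_k}=4^{-k/4^k}$, and these radii increase to $1$, so the zeros run off to the circle. Yet $B_k(0)=-4^{-k}$ tends to $0$. A Blaschke product with a single zero of modulus $r$ has modulus $r$ at the origin, so one zero near the circle gives a value of modulus near $1$. It is the large number $4^k$ of zeros that makes $|B_k(0)|=r_k^{n_k}$ small.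

Around the zeros of every $B_k$ cut out very small holes from $\mathbb D$. Call what is left $\Omega$. Over $\Omega$ build the surface $Y$ whose points are
$$(z,w_1,w_2,w_3,\dots),\qquad z\in\Omega,\quad w_k^2=B_k(z)\ \text{ for all }k,$$
with a finiteness condition on the signs (Section 6) that keeps the fibres countable. On $Y$ all the square roots $\sqrt{B_k}$ are single-valued: they are the functions $w_k$. For each $n$ there is an involution $\sigma_n:Y\to Y$ that changes the sign of $w_n$ and leaves everything else alone.

Here is what $Y$ is for. We shall show two things.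

* A holomorphic $h:Y\to\mathbb D$ takes nearly equal values at $x$ and $\sigma_n x$ when $x$ lies over the center of the disc and $n$ is large, although $x$ and $\sigma_nx$ are on different sheets.
* There is a holomorphic $F:Y\to\mathbb C$ whose values on any two different sheets over the same $z$ are at least $2$ apart. So $(x,\zeta)\mapsto(z,F(x)+\zeta)$ places $Y\times\mathbb D$ injectively in $\mathbb C^2$.

The image is a domain $G\subset\mathbb C^2$. Its bounded holomorphic functions separate points, because $z$, the $w_k$ and $\zeta$ do. But they cannot tell, in the limit, that the points coming from $x,\sigma_1x,\sigma_2x,\dots$ stay at Euclidean distance at least $2$ from the first one. The next section says which question this answers.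

## 2. The Carathéodory distance and its topology

Write $\mathbf m(a,b)=\left|\frac{a-b}{1-\bar b a}\right|$ for the Möbius distance on $\mathbb D$ and $\mathbf p=\tanh^{-1}\mathbf m$ for the Poincaré distance. Both are invariant under automorphisms of $\mathbb D$, and $\mathbf m(0,b)=|b|$.

**Definition.** For a domain $G\subset\mathbb C^n$ (or a connected complex manifold), the Möbius pseudodistance is
$$\mathbf m_G(z',z'')=\sup\{\mathbf m(f(z'),f(z'')) : f:G\to\mathbb D\text{ holomorphic}\},$$
and the Carathéodory pseudodistance is $\mathbf c_G=\tanh^{-1}\mathbf m_G$. The domain $G$ is $c$-hyperbolic if $\mathbf c_G$ is a distance, that is, if the space $\mathscr H^\infty(G)$ of bounded holomorphic functions separates the points of $G$. For a $c$-hyperbolic $G$, $\operatorname{top}\mathbf c_G$ is the topology induced by $\mathbf c_G$, and $\operatorname{top}G$ is the Euclidean topology.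

Three remarks will be used freely. By composing $f$ with an automorphism of $\mathbb D$ we may restrict the supremum to $f$ with $f(z')=0$, and then $\mathbf m(f(z'),f(z''))=|f(z'')|$. Next, $\mathbf c_G(Z,Z_j)\to0$ if and only if $\mathbf m_G(Z,Z_j)\to0$. Finally, a biholomorphic map $G\to G'$ carries $\mathbf m_G$ to $\mathbf m_{G'}$.

Some examples. For $G=\mathbb D$, the Schwarz–Pick lemma gives $\mathbf m_{\mathbb D}=\mathbf m$. For $G=\mathbb C\setminus\{0\}$ bounded holomorphic functions are constant, so $\mathbf m_G\equiv0$ and $G$ is not $c$-hyperbolic. Now let $G$ be a bounded domain, with $D>\operatorname{diam}G$. For $z'\ne z''$ in $G$ and the unit vector $e=(z''-z')/\|z''-z'\|$, the function $f(z)=\langle z-z',e\rangle/D$ maps $G$ to $\mathbb D$ with $f(z')=0$, so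
$$\mathbf m_G(z',z'')\ge\|z''-z'\|/D .$$
In the other direction, in any domain $G$, suppose that the open ball of radius $r$ about $z'$ lies in $G$. The Schwarz lemma on complex discs through $z'$ gives $\mathbf m_G(z',z'')\le\|z''-z'\|/r$ for $z''$ in this ball. So on a bounded domain $\mathbf c_G(z',\cdot)$ and the Euclidean distance have the same convergent sequences, and the topologies agree.

The second inequality holds in every domain, so always $\operatorname{top}\mathbf c_G\subset\operatorname{top}G$. The topologies can differ only if some sequence satisfies $\mathbf c_G(Z,Z_j)\to0$ without $Z_j\to Z$.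

The following is known. If $G$ is biholomorphic to a bounded domain, then $\operatorname{top}\mathbf c_G=\operatorname{top}G$. If $G\subset\mathbb C^1$ is $c$-hyperbolic, then $\operatorname{top}\mathbf c_G=\operatorname{top}G$. For any $n\ge3$ there is a $c$-hyperbolic domain $G\subset\mathbb C^n$ with $\operatorname{top}G\not\subset\operatorname{top}\mathbf c_G$. The remaining case is $n=2$, and the problem, taken from the *Handbook of Complex Analysis* (doi:10.1201/9781315160658), asks whether such a domain exists in $\mathbb C^2$. The answer is yes.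

**Theorem 1.** There are a $c$-hyperbolic domain $G\subset\mathbb C^2$ and points $Z_0,Z_1,Z_2,\dots\in G$ with $\|Z_n-Z_0\|\ge2$ for all $n\ge1$ and $\mathbf m_G(Z_0,Z_n)\le2\cdot2^{-n/12}\to0$. In particular $\operatorname{top}G\not\subset\operatorname{top}\mathbf c_G$.

**Theorem 2.** The domain $G$ can be chosen so that in addition:

1. $G$ is biholomorphic to $Y\times\mathbb D$, with $Y$ an open Riemann surface; hence $G$ is Stein (pseudoconvex).
2. The topologies differ at every point: for every $Z\in G$ there are $Z_n\in G$ with $\mathbf c_G(Z,Z_n)\to0$, $\|Z_n-Z\|\ge2$ and $\|Z_n\|\to\infty$. Thus every nonempty $\operatorname{top}\mathbf c_G$-open set is unbounded in $\mathbb C^2$.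

For every $d\ge2$, $G\times\mathbb D^{d-2}\subset\mathbb C^d$ is a $c$-hyperbolic Stein domain with the same failure at every point. Together with the known case of dimension $1$: a $c$-hyperbolic domain $G\subset\mathbb C^d$ with $\operatorname{top}\mathbf c_G\ne\operatorname{top}G$ exists if and only if $d\ge2$.

We use these textbook facts.

* **Harnack.** If $v$ is positive harmonic on $\{|z|<\rho\}$, then $\frac{\rho-|z|}{\rho+|z|}v(0)\le v(z)\le\frac{\rho+|z|}{\rho-|z|}v(0)$.
* **Maximum principle.** Let $O\subset\mathbb C$ be bounded and open, and let $\Phi$ be subharmonic on $O$ (or $\equiv-\infty$ on some components) with $\limsup\Phi\le C$ at every boundary point. Then $\Phi\le C$ on $O$.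
* **Path lifting** for coverings; **Montel's theorem**; the **Behnke–Stein theorem** (a noncompact connected Riemann surface is Stein).

## 3. One square root, computed exactly

Start with a single finite Blaschke product $B$ with simple zeros, and keep the branch points. Let
$$X=\{(z,w)\in\mathbb D\times\mathbb C: w^2=B(z)\},\qquad \sigma(z,w)=(z,-w).$$
The gradient $(-B'(z),2w)$ of $w^2-B(z)$ has no zero on $X$, since the zeros of $B$ are simple. So $X$ is a Riemann surface, and it is connected, because a small loop around a zero of $B$ exchanges the two sheets.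

The claim is that for $x=(z,w)\in X$,
$$\mathbf m_X(x,\sigma x)=\frac{2|w|}{1+|w|^2}. \tag{1}$$
The function $h=w$ gives $\ge$, since $\mathbf m(w,-w)=\frac{2|w|}{1+|w|^2}$. For $\le$, let $h:X\to\mathbb D$ be holomorphic. Composing with an automorphism of $\mathbb D$ that moves the midpoint of the hyperbolic segment from $h(x)$ to $h(\sigma x)$ to $0$, we may assume $h(x)=a$, $h(\sigma x)=-a$. Put $g=\frac12(h-h\circ\sigma)$. Then $g(x)=a$, $|g|\le1$ and $g\circ\sigma=-g$. The function $g^2$ is $\sigma$-invariant, so it is a function on $\mathbb D$: it is holomorphic off the zeros of $B$ and bounded, hence holomorphic on $\mathbb D$. At a point over a zero of $B$, $\sigma$ has a fixed point, so $g=-g=0$ there. Therefore $g^2/B$ is holomorphic on $\mathbb D$. Since $|B|\to1$ at the circle, the maximum principle gives $|g^2/B|\le1$. So $|a|=|g(x)|\le|B(z)|^{1/2}=|w|$, and since $s\mapsto\frac{2s}{1+s^2}$ increases on $[0,1]$, (1) follows.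

For $B(z)=z$ the surface $X$ is the disc with coordinate $t=w$, $z=t^2$, $\sigma(t)=-t$, and (1) is the formula for $\mathbf m(t,-t)$. For $B=B_n$ and $z=0$ we have $|w|=2^{-n}$, so the two points over the center are within $2\cdot2^{-n}$ of each other in $\mathbf m_X$.

In logarithmic form, with $\lambda=-\log|B|$, the estimate just used reads
$$\log|g|\le-\tfrac12\lambda. \tag{2}$$
This is a comparison of a subharmonic function with a harmonic one, and its only inputs are the oddness of $g$ at the branch points and $\lambda\to0$ at the circle. We want to keep as much of (2) as we can on a surface where all the $\sqrt{B_n}$ live together.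

## 4. Why the branch points must go, and what their removal costs

The natural plan is to take all square roots at once, over the whole disc. This gives a branched covering $\widehat Y\to\mathbb D$ with involutions $\sigma_n$, and one then tries to place it in $\mathbb C^2$ by
$$\Psi(x,\zeta)=(\pi(x),F(x)+\zeta),\qquad (x,\zeta)\in \widehat Y\times\mathbb D,$$
with some holomorphic $F$ that separates the sheets.

This stops at the branch points. Near a point over a zero of $B_n$ use $t=w_n$ as local coordinate, so $\pi=z(t)$ with $z(t)=z(-t)$. The Jacobian determinant of $\Psi$ in $(t,\zeta)$ is $z'(t)$, and $z'(0)=0$. Moreover, for small $t\neq0$ the number $\delta=F(t)-F(-t)$ has $|\delta|<2$, and then $\Psi(t,-\delta/2)=\Psi(-t,\delta/2)$, so $\Psi$ is not injective. This second computation used only $t\ne0$. So it does not help to delete just the branch points, as long as $F$ extends continuously across them: what injectivity on $Y\times\mathbb D$ needs is $|F(x)-F(y)|\ge2$ for any two points over the same $z$. If $F$ is built from terms $a_kw_k$ with constants $a_k$, then $w_k$ must be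 bounded away from $0$. That is why we remove a whole neighborhood $\{|B_k|\le\varepsilon_k^2\}$ of the zeros and take $a_k$ large compared with $1/\varepsilon_k$.

The removal damages (2) in two ways.

*The $n$-th holes.* The function $g=\frac12(h-h\circ\sigma_n)$ no longer has a zero in the middle of the hole, since the middle is gone. In the coordinate $t=w_n$ it is an odd function on an annulus $\{\varepsilon<|t|<\eta\}$, and nothing more. But an odd function has no constant Laurent term, and this forces it to be small on the middle circle $|t|=\sqrt{\varepsilon\eta}$: we shall find $|g|\le4\sqrt{\varepsilon/\eta}$ there. The order is right, since $g(t)=\varepsilon/t$ is odd, bounded by $1$, and equal to $\sqrt{\varepsilon/\eta}$ in modulus on that circle. In terms of $\lambda_n=-\log|B_n|$, which equals $\log\frac1\varepsilon+\log\frac1\eta$ on that circle, the bound says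
$$\log|g|\le-\tfrac12\lambda_n+\log\tfrac4\eta .$$
So (2) survives up to the additive constant $\log\frac4\eta$, and since $\lambda_n$ is huge there, the constant is absorbed if we ask only for $\log|g|\le-\frac14\lambda_n$.

*The other holes.* On the boundary of the $k$-th holes, $k\ne n$, we know only $|g|\le1$: going around such a hole changes $w_k$, not $w_n$, so oddness under $\sigma_n$ says nothing there. But $-\frac14\lambda_n<0$ there, so the comparison $\log|g|\le-\frac14\lambda_n$ fails as a boundary inequality. The remedy is to compare with $-\frac14\lambda_n+\sum_{k\ne n}\theta_k\lambda_k$, where $\theta_k$ is just large enough to repair the deficit at the $k$-th holes. There $\lambda_k=2\log(1/\varepsilon_k)$ is enormous, so $\theta_k$ can be small. At the center the price is $\theta_k\lambda_k(0)$. Harnack's inequality bounds the deficit by a multiple $M_k\lambda_n(0)$ of $\lambda_n(0)$ with $M_k$ independent of $n$, so one choice of tiny holes makes the total price at most half of the gain, for all $n$ simultaneously.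

The rest of the lecture carries this out.

## 5. The disc with holes

**Notation.** Put $r_0=0$, let $P_k$ be the zero set of $B_k$, and let $\lambda_k=-\log|B_k|$. Since $k/4^k$ strictly decreases to $0$, the $r_k=4^{-k/4^k}$ strictly increase to $1$. The set $P_k$ consists of $n_k$ simple zeros of modulus $r_k$. On $\mathbb D$ we have $\lambda_k>0$; $\lambda_k$ is harmonic off $P_k$, in particular on $\{|z|<r_k\}$; $\lambda_k(z)\to0$ as $|z|\to1$; and $\lambda_k(0)=k\log4$. Since $B_k$ is zero-free on the disc $\{|z|<r_k\}$, there is a holomorphic $s_k$ on it with $s_k^2=B_k$. The annuli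
$$A_k=\Bigl\{\tfrac{r_{k-1}+r_k}2<|z|<\tfrac{r_k+r_{k+1}}2\Bigr\}$$
are pairwise disjoint, and $P_k\subset A_k$.

**Step 1: neighborhoods $S_k$ of the zeros on which $B_k$ is a coordinate.** $B_k$ is a Möbius map composed with $z\mapsto z^{n_k}$, so its only critical point in $\mathbb D$ is $0$, with critical value $-c_k$. The sets $\{|B_k|\le\eta^2\}$, $0<\eta<1$, are compact and decrease to $P_k\subset A_k$ as $\eta\to0$, so we can choose $\eta_k'\in(0,1)$ with $\eta_k'^2<c_k$ and $\{|B_k|\le\eta_k'^2\}\subset A_k$. Over the disc $\Delta=\{|\xi|<\eta_k'^2\}$, which omits the critical value, the proper map $B_k:\mathbb D\to\mathbb D$ is an unbranched covering of degree $n_k$. Since $\Delta$ is simply connected, $B_k^{-1}(\Delta)$ is a disjoint union of $n_k$ open sets $\widetilde Q$, each mapped biholomorphically onto $\Delta$. Fix $\eta_k\in(0,\eta_k')$ and put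
$$S_k=\{|B_k|\le\eta_k^2\}\subset A_k .$$
Its components are $n_k$ closed topological discs $Q\subset\widetilde Q$, and $B_k$ maps $Q$ homeomorphically onto $\{|\xi|\le\eta_k^2\}$. For $j\ne k$, $B_j$ is zero-free on each simply connected $\widetilde Q\subset A_k$, because $P_j\subset A_j$. Only finitely many $S_k$ meet a given compact subset of $\mathbb D$, because $S_k\subset A_k$.

**Step 2: constants $M_k$ that control every $\lambda_n$ on $S_k$.** There is $M_k<\infty$ with
$$\lambda_n\le M_k\lambda_n(0)\ \text{ on } S_k\quad\text{for all } n\ne k. \tag{3}$$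
For $n>k$, $\lambda_n$ is positive harmonic on $\{|z|<r_{k+1}\}$, and $S_k\subset\{|z|<R_k\}$ with $R_k=\frac{r_k+r_{k+1}}2<r_{k+1}$. Harnack gives the constant $\frac{r_{k+1}+R_k}{r_{k+1}-R_k}$, which does not depend on $n$. The finitely many $\lambda_n$ with $n<k$ are continuous on the compact set $S_k$, and $\lambda_n(0)>0$, so the constant can be enlarged to cover them.

**Step 3: the size of the holes and the weights.** Choose $\varepsilon_k\in(0,\eta_k)$ with
$$\varepsilon_k\le\frac{\eta_k^3}{256},\qquad \log\frac1{\varepsilon_k}\ge9\cdot2^kM_k\lambda_k(0). \tag{4}$$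
The first condition will absorb the constant at the $n$-th holes, the second will keep the price of the other holes low. Recursively put
$$a_k=\varepsilon_k^{-1}\Bigl(1+\sum_{j<k}a_j\Bigr)\ge1. \tag{5}$$
Finally let
$$T_k=\{|B_k|\le\varepsilon_k^2\}\subset S_k,\qquad \Omega=\mathbb D\setminus\bigcup_kT_k .$$
Since the $T_k$ are closed and locally finite in $\mathbb D$, $\Omega$ is open. Every point of $A_1$, and hence of any $A_k$, has modulus greater than $r_1/2$, so
$$\{|z|\le r_1/2\}\cap S_k=\varnothing\ \text{ for all }k,\qquad \{|z|\le r_1/2\}\subset\Omega. \tag{6}$$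
By construction every $B_k$ is zero-free on $\Omega$, and $|B_k|>\varepsilon_k^2$ there.

**Step 4: $\Omega$ is connected.** Let $a,b\in\Omega$ and let $\gamma$ be a path in $\mathbb D$ from $a$ to $b$. It meets only finitely many components $Q$ of $\bigcup_kS_k$. For such a $Q\subset S_k$, the set $Q\setminus T_k\subset\Omega$ is homeomorphic via $B_k$ to $\{\varepsilon_k^2<|\xi|\le\eta_k^2\}$, so it is path connected. The first point of $\gamma$ in $Q$ is either $a$ or a point of $\partial Q$, and the last is either $b$ or a point of $\partial Q$. On $\partial Q$ we have $|B_k|=\eta_k^2>\varepsilon_k^2$, so both points lie in $Q\setminus T_k$. Replace the portion of $\gamma$ between them by a path in $Q\setminus T_k$. This creates no new meeting with another component. After finitely many replacements the path avoids all $T_k$ and lies in $\Omega$.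

## 6. The covering $\pi:Y\to\Omega$

**Definition.** Let
$$Y=\{(z,(w_k)_{k\ge1}): z\in\Omega,\ w_k^2=B_k(z)\ \forall k,\ w_k=s_k(z)\text{ for all but finitely many }k\},$$
and $\pi(z,w)=z$. For given $z$, $s_k(z)$ is defined as soon as $r_k>|z|$, so the last condition makes sense.

**Step 1: the complex structure.** We want $\pi$ to be a covering. Let $V\subset\Omega$ be an open disc with $V\subset\{|z|<r_K\}$ for some $K$. Such discs cover $\Omega$. On $V$ choose holomorphic branches $b_k$ of $\sqrt{B_k}$, with $b_k=s_k$ for $k\ge K$. Then $w_k=\tau_kb_k(z)$ identifies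
$$\pi^{-1}(V)\ \cong\ V\times\{\tau\in\{\pm1\}^{\mathbb N}:\tau_k=1\text{ for almost all }k\}.$$
Give the second factor, which is countable, the discrete topology. Two discs meet in a convex set. Over it, two such identifications differ by constant signs, which are $1$ for almost all $k$, so the structures agree. Points over different $z$ are separated by $\pi$, and points over the same $z$ lie on different sheets of one chart; so $Y$ is Hausdorff. Thus $Y$ is a one-dimensional complex manifold and $\pi:Y\to\Omega$ is a covering with countable fibers. Since $\Omega$ is covered by countably many discs $V$, $Y$ is second countable. The functions $\pi,w_k:Y\to\mathbb D$ are holomorphic (recall $|w_k|^2=|B_k|<1$), and over $\Omega$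
$$|w_k|>\varepsilon_k. \tag{7}$$
Changing the sign of $w_n$ is a holomorphic involution $\sigma_n:Y\to Y$ with $\pi\circ\sigma_n=\pi$.

**Step 2: $Y$ is connected.** By path lifting in the connected $\Omega$, every point of $Y$ is joined to the fiber over $0$, and two points of that fiber differ by finitely many sign changes. So it is enough to join any $x\in\pi^{-1}(0)$ to $\sigma_kx$. Take a component $Q$ of $S_k$. Let $\alpha$ be a path in $\Omega$ from $0$ to a point of $\partial Q$, and follow $\alpha$, then $\partial Q\subset\Omega$ once around, then $\alpha$ backwards. Lift this loop from $x$, and let $y$ be the endpoint of the lift of $\alpha$. Along $\partial Q$ the functions $w_j$ with $j\ne k$ return to their values, since $B_j$ has a continuous square root on the simply connected set $\widetilde Q\supset Q$. Parametrize $\partial Q$ by $B_k=\eta_k^2e^{i\theta}$. Then $w_k=\pm\eta_ke^{i\theta/2}$ with a constant sign, so $w_k$ changes sign when $\theta$ grows by $2\pi$. Hence after $\partial Q$ we are at $\sigma_ky$. The lift of the reversed $\alpha$ from $\sigma_ky$ is $\sigma_k$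 applied to its lift from $y$, so it ends at $\sigma_kx$.

Already here one sees why the second complex dimension enters. The points $\sigma_nx$ lie in one fiber of $\pi$, a discrete set, and we shall show $\mathbf m_Y(x,\sigma_nx)\to0$ for $x$ over $0$. Since $\pi$ and the $w_k$ separate points, the known result for plane domains then shows that $Y$ is not biholomorphic to a plane domain. It fits, thickened by $\mathbb D$, into $\mathbb C^2$.

## 7. Placing $Y\times\mathbb D$ in $\mathbb C^2$

**Step 1: a function $F$ with well separated values on the sheets.** The obvious candidate is $\sum a_kw_k$, but the $a_k$ are far too large for convergence. On any given sheet $w_k=s_k$ for large $k$, so we subtract polynomials, which depend only on $z$ and do not affect differences between sheets. Since $r_{k-1}<r_k$, there is a Taylor polynomial $p_k$ of $s_k$ at $0$ with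
$$a_k|s_k-p_k|\le2^{-k}\quad\text{on }\{|z|\le r_{k-1}\}.$$
Put
$$F=\sum_{k\ge1}a_k\,(w_k-p_k\circ\pi)\quad\text{on }Y .$$
On a sheet over a disc $V\subset\{|z|<r_K\}$, for all large $k$ we have $w_k=s_k$ and $|z|\le r_{k-1}$, so the $k$-th term is at most $2^{-k}$ in modulus. The series converges locally uniformly, and $F$ is holomorphic.

Now let $x\ne y$ with $\pi(x)=\pi(y)$. The set $A=\{k:w_k(x)\ne w_k(y)\}$ is finite and nonempty, and $w_k(y)=-w_k(x)$ for $k\in A$. Let $N=\max A$. By (7), $|w_k|<1$ and (5),
$$|F(x)-F(y)|=\Bigl|\sum_{k\in A}2a_kw_k(x)\Bigr|\ge2\Bigl(a_N\varepsilon_N-\sum_{k<N}a_k\Bigr)=2. \tag{8}$$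

**Step 2: the domain $G$.** Define
$$\Psi:Y\times\mathbb D\to\mathbb C^2,\quad\Psi(x,\zeta)=(\pi(x),F(x)+\zeta),\qquad G=\Psi(Y\times\mathbb D).$$
In the local coordinate $\pi$ on $Y$, $\Psi$ is $(z,\zeta)\mapsto(z,F+\zeta)$ with Jacobian determinant $1$, so $\Psi$ is locally biholomorphic. If $\Psi(x,\zeta)=\Psi(y,\zeta')$, then $\pi(x)=\pi(y)$ and $|F(x)-F(y)|=|\zeta'-\zeta|<2$. By (8), $x=y$, and then $\zeta=\zeta'$. So $\Psi$ is a biholomorphic map onto the domain $G$.

**Step 3: $G$ is $c$-hyperbolic.** On $Y\times\mathbb D$ the bounded holomorphic functions $\pi$, $w_k$ $(k\ge1)$ and $\zeta$ separate points; compose them with $\Psi^{-1}$.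

## 8. Functions odd under $\sigma_n$ are small over the center

**Lemma.** Let $h:Y\to\mathbb D$ be holomorphic, $n\ge1$, $g=\frac12(h-h\circ\sigma_n)$. Then $|g(x)|\le2^{-n/12}$ whenever $|\pi(x)|\le r_1/2$.

The bound $2^{-n}$ of Section 3 has become $2^{-n/12}$, with the losses announced in Section 4. Note that $|g|\le1$ and $g\circ\sigma_n=-g$.

**Step 1: a subharmonic function on $\Omega$.** To use potential theory in the plane we push $|g|$ down to $\Omega$:
$$u(z)=\sup_{\pi(x)=z}|g(x)|\le1,\qquad z\in\Omega.$$
Over a disc $V$ as in Section 6, $u=\sup_i|g_i|$, where the $g_i$ are the restrictions of $g$ to the sheets, regarded as holomorphic functions on $V$ bounded by $1$. By Cauchy's estimates they are equi-Lipschitz on smaller discs, so $u$ is continuous. Moreover, $\log|g_i(z)|$ is at most the mean of $\log|g_i|$, hence at most the mean of $\log u$, over small circles about $z$; taking the supremum over $i$ gives the sub-mean value inequality for $\log u$. So $\log u\le0$ is subharmonic on $\Omega$, or $\equiv-\infty$.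

**Step 2: smallness near the $n$-th holes.** We claim
$$\log u\le\log4-\tfrac12\log\tfrac1{\varepsilon_n}+\tfrac12\log\tfrac1{\eta_n}\quad\text{on }\{|B_n|=\varepsilon_n\eta_n\}. \tag{9}$$
Let $|B_n(z_0)|=\varepsilon_n\eta_n$. Since $\varepsilon_n^2<\varepsilon_n\eta_n<\eta_n^2$, $z_0$ lies in a component $Q$ of $S_n$ but not in $T_n$, and it lies in no other $T_k$ because the $S_k$ are disjoint; so $z_0\in\Omega$. Let $x_0\in\pi^{-1}(z_0)$.

First we map an annulus into $Y$ through $x_0$. On $\widetilde Q\subset A_n$ take holomorphic branches $b_j$ of $\sqrt{B_j}$ for $j\ne n$, with $b_j=s_j$ for $j>n$; this is possible since $A_n\subset\{|z|<r_{n+1}\}$. Write $w_j(x_0)=\tau_jb_j(z_0)$ with $\tau_j=\pm1$; then $\tau_j=1$ for almost all $j$. For $\varepsilon_n<|t|<\eta_n$ let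
$$z(t)=(B_n|_Q)^{-1}(t^2)\in Q\setminus T_n\subset\Omega,$$
and let $\iota(t)\in Y$ be the point over $z(t)$ with $w_n=t$ and $w_j=\tau_jb_j(z(t))$ for $j\ne n$. These are legitimate coordinates of a point of $Y$, since $t^2=B_n(z(t))$. The map $\iota$ is holomorphic: $z(t)$ is holomorphic, and in a chart of $Y$ over a small disc around $z(t_0)$, with the branches $b_j$ $(j\ne n)$ and some branch $b_n$ of $\sqrt{B_n}$, the signs are constant for $t$ near $t_0$ (the $n$-th is $t/b_n(z(t))$, continuous with values $\pm1$). Since $z(-t)=z(t)$, we have $\iota(-t)=\sigma_n(\iota(t))$. Also $\iota(w_n(x_0))=x_0$, and $|w_n(x_0)|=\sqrt{\varepsilon_n\eta_n}$.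

So $g\circ\iota$ is an odd holomorphic function on $\{\varepsilon_n<|t|<\eta_n\}$, bounded by $1$. Its Laurent series $\sum_{j\text{ odd}}g_jt^j$ has no constant term. Cauchy's estimate on circles $|t|=\rho$ with $\rho\to\eta_n$ and $\rho\to\varepsilon_n$ gives $|g_j|\le\eta_n^{-j}$ and $|g_{-j}|\le\varepsilon_n^j$ for $j\ge1$. With $q=(\varepsilon_n/\eta_n)^{1/2}$, on $|t|=\sqrt{\varepsilon_n\eta_n}$ both $|g_jt^j|$ and $|g_{-j}t^{-j}|$ are at most $q^j$, so
$$|g\circ\iota|\le2\sum_{j\ge1\text{ odd}}q^j=\frac{2q}{1-q^2}\le4q,$$
because $q^2=\varepsilon_n/\eta_n\le\eta_n^2/256\le\frac12$ by (4). Taking $t=w_n(x_0)$ gives $|g(x_0)|\le4q$. As $x_0$ was any point over $z_0$, (9) follows.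

**Step 3: the comparison function.** Now we bound $\log u$ by $-\frac14\lambda_n+\sum\theta_k\lambda_k$. Since there are infinitely many holes, we work in a smaller disc and let its radius tend to $1$ at the end. Fix $\epsilon'>0$. Choose $R\in(r_1/2,1)$ with $\lambda_n\le4\epsilon'$ on $\{R\le|z|<1\}$, and $K$ with $T_k\cap\{|z|\le R\}=\varnothing$ for $k>K$. Let
$$O=\{|z|<R:\ |B_n|>\varepsilon_n\eta_n,\ |B_k|>\varepsilon_k^2\ (k\le K,\ k\ne n)\}.$$
This is a bounded open set, and $O\subset\Omega$: a point of $O$ is not in $T_n$ because $\varepsilon_n\eta_n>\varepsilon_n^2$, not in the other $T_k$ with $k\le K$ by definition, and not in $T_k$ with $k>K$ because $|z|<R$. Put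
$$\theta_k=\frac{M_k\lambda_n(0)}{8\log(1/\varepsilon_k)},\qquad \Phi=\log u+\tfrac14\lambda_n-\sum_{k\le K,\,k\ne n}\theta_k\lambda_k .$$
All $\lambda_k$ occurring here are harmonic on $O$, so $\Phi$ is subharmonic on $O$ (or $\equiv-\infty$ on components).

**Step 4: the boundary inequality.** We claim $\limsup\Phi\le\epsilon'$ at every boundary point $z^*$ of $O$. By continuity of the $B_k$ on $\{|z|\le R\}$, at least one of the following three cases occurs. Recall $\log u\le0$ and $\lambda_k\ge0$, so terms may be dropped from $\Phi$ to get upper bounds.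

*Case $|z^*|=R$.* On $O$, $\Phi\le\frac14\lambda_n$. At $z^*$ the function $\lambda_n$ is finite and continuous, with value at most $4\epsilon'$. So $\limsup\Phi\le\epsilon'$. It does not matter whether some $\lambda_k$ with $k\ne n$ is large near $z^*$, since these enter with a minus sign.

*Case $|B_k(z^*)|=\varepsilon_k^2$ for some $k\le K$, $k\ne n$.* Then $z^*\in T_k\subset S_k$, so $\lambda_n(z^*)\le M_k\lambda_n(0)$ by (3), and $\lambda_k(z^*)=2\log(1/\varepsilon_k)$; both functions are continuous at $z^*$. From $\Phi\le\frac14\lambda_n-\theta_k\lambda_k$ on $O$,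
$$\limsup\Phi\le\tfrac14M_k\lambda_n(0)-\theta_k\cdot2\log\tfrac1{\varepsilon_k}=0 .$$
This identity is the reason for the choice of $\theta_k$.

*Case $|B_n(z^*)|=\varepsilon_n\eta_n$.* Then $z^*\in\Omega$, $u$ is continuous there, and $\lambda_n(z^*)=\log\frac1{\varepsilon_n}+\log\frac1{\eta_n}$. From $\Phi\le\log u+\frac14\lambda_n$ and (9),
$$\limsup\Phi\le\log4-\tfrac12\log\tfrac1{\varepsilon_n}+\tfrac12\log\tfrac1{\eta_n}+\tfrac14\Bigl(\log\tfrac1{\varepsilon_n}+\log\tfrac1{\eta_n}\Bigr)=\log4-\tfrac14\log\tfrac1{\varepsilon_n}+\tfrac34\log\tfrac1{\eta_n}\le0,$$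
where the last inequality is exactly $\varepsilon_n\le\eta_n^3/256$, the first part of (4).

By the maximum principle, $\Phi\le\epsilon'$ on $O$.

**Step 5: reading off the value over the center.** Let $|z|\le r_1/2$. By (6), $z$ lies in no $S_k$, so $|B_k(z)|>\eta_k^2$ for all $k$; since $\eta_k^2>\varepsilon_k^2$ and $\eta_n^2>\varepsilon_n\eta_n$, and $|z|<R$, we get $z\in O$. Every $\lambda_k$ is positive harmonic on $\{|z|<r_1\}$, so Harnack gives $\frac13\lambda_k(0)\le\lambda_k(z)\le3\lambda_k(0)$. Inserting this into $\Phi(z)\le\epsilon'$,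
$$\log u(z)\le-\tfrac14\lambda_n(z)+\sum_{k\le K,\,k\ne n}\theta_k\lambda_k(z)+\epsilon'\le-\frac{\lambda_n(0)}{12}+\frac{3\lambda_n(0)}8\sum_k\frac{M_k\lambda_k(0)}{\log(1/\varepsilon_k)}+\epsilon' .$$
By the second part of (4) the $k$-th summand is at most $\frac{1}{9\cdot2^k}$, so the sum is at most $\frac19$, and
$$\log u(z)\le-\frac{\lambda_n(0)}{12}+\frac{\lambda_n(0)}{24}+\epsilon'=-\frac{n\log4}{24}+\epsilon' .$$
The left side does not depend on $\epsilon'$ (only $R$, $K$, $O$ did). Letting $\epsilon'\to0$ gives $u(z)\le4^{-n/24}=2^{-n/12}$. $\blacksquare$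

## 9. Proof of Theorem 1: the points over the origin

Let $x_0=(0,(s_k(0))_k)\in Y$, and put
$$Z_0=\Psi(x_0,0),\qquad Z_n=\Psi(\sigma_nx_0,0)\quad(n\ge1).$$
The first coordinates agree, so by (8), $\|Z_n-Z_0\|=|F(\sigma_nx_0)-F(x_0)|\ge2$.

Let $f:G\to\mathbb D$ be holomorphic. After composing with an automorphism of $\mathbb D$ we may assume $f(Z_0)=0$. Apply the Lemma to $h(x)=f(\Psi(x,0))$ at the point $x_0$, which lies over $0$:
$$\mathbf m(f(Z_0),f(Z_n))=|f(Z_n)|=|h(x_0)-h(\sigma_nx_0)|=2|g(x_0)|\le2\cdot2^{-n/12}.$$
Hence $\mathbf m_G(Z_0,Z_n)\le2\cdot2^{-n/12}\to0$ and $\mathbf c_G(Z_0,Z_n)\to0$. So $Z_n\to Z_0$ in $\operatorname{top}\mathbf c_G$, while $\{Z\in G:\|Z-Z_0\|<1\}$ is a Euclidean neighborhood of $Z_0$ containing no $Z_n$ with $n\ge1$. As $G$ is $c$-hyperbolic (Section 7), $\operatorname{top}G\not\subset\operatorname{top}\mathbf c_G$. $\blacksquare$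

## 10. Proof of Theorem 2: every point, and every dimension at least two

**Step 1: $G$ is Stein.** By Section 7, $G\cong Y\times\mathbb D$. The connected Riemann surface $Y$ is not compact, since $\pi$ is a nonconstant holomorphic function on it. By Behnke–Stein, $Y$ is Stein, hence so is the product $Y\times\mathbb D\cong G$.

**Step 2: the candidate sequence at an arbitrary point.** Let $Z=\Psi(x,\zeta)\in G$ and $Z_n=\Psi(\sigma_nx,\zeta)$. By (8), $\|Z_n-Z\|\ge2$. In fact only the $n$-th sign changes, so
$$\|Z_n-Z\|=2a_n|w_n(x)|\ge2a_n\varepsilon_n=2\Bigl(1+\sum_{j<n}a_j\Bigr)\ge2n\to\infty,$$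
by (7), (5) and $a_j\ge1$. Hence $\|Z_n\|\to\infty$.

**Step 3: $\mathbf c_G(Z,Z_n)\to0$.** If $x$ does not lie over $\{|z|\le r_1/2\}$ the Lemma does not apply at $x$ directly. We use that smallness on an open set of the connected surface $Y$ propagates, at the cost of an explicit rate. Choose holomorphic $f_n:G\to\mathbb D$ with $f_n(Z)=0$ and $|f_n(Z_n)|\ge\mathbf m_G(Z,Z_n)-\frac1n$. Put
$$h_n=f_n(\Psi(\cdot,\zeta)):Y\to\mathbb D,\qquad g_n=\tfrac12(h_n-h_n\circ\sigma_n).$$
Then $|g_n|\le1$, and $Y$ is second countable, so by Montel's theorem every subsequence of $(g_n)$ has a further subsequence converging locally uniformly on $Y$ to a holomorphic $g$. The Lemma, applied to each $h_n$ with its own $\sigma_n$, gives $|g_n|\le2^{-n/12}$ on the nonempty open set $\pi^{-1}(\{|z|<r_1/2\})$. So $g=0$ there, and $g\equiv0$ because $Y$ is connected. Since every subsequence of $(g_n(x))$ has a further subsequence tending to $0$, $g_n(x)\to0$. Now $h_n(x)=f_n(Z)=0$ and $h_n(\sigma_nx)=f_n(Z_n)$, so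
$$\mathbf m_G(Z,Z_n)\le|f_n(Z_n)|+\tfrac1n=2|g_n(x)|+\tfrac1n\to0 .$$
Consequently every $\mathbf c_G$-ball around $Z$ contains $Z_n$ for all large $n$, and so is unbounded in $\mathbb C^2$. Every nonempty $\operatorname{top}\mathbf c_G$-open set contains such a ball.

**Step 4: higher dimensions.** Let $d\ge2$ and $G_d=G\times\mathbb D^{d-2}\subset\mathbb C^d$. It is Stein as a product of Stein manifolds. It is $c$-hyperbolic, since the bounded functions on $G$ together with the coordinates of $\mathbb D^{d-2}$ separate points. Let $(Z,\xi)\in G_d$, and let $Z_j$ be the sequence of Step 2 for $Z$. A holomorphic function $G_d\to\mathbb D$ restricts to one on the slice $G\times\{\xi\}\cong G$, so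
$$\mathbf m_{G_d}((Z,\xi),(Z_j,\xi))\le\mathbf m_G(Z,Z_j)\to0,$$
while $\|(Z_j,\xi)-(Z,\xi)\|=\|Z_j-Z\|\ge2$ and $\|(Z_j,\xi)\|\ge\|Z_j\|\to\infty$. So the topologies differ at every point of $G_d$. In dimension $1$ the two topologies always agree for $c$-hyperbolic domains, by the known result quoted in Section 2. Hence a $c$-hyperbolic domain $G\subset\mathbb C^d$ with $\operatorname{top}\mathbf c_G\ne\operatorname{top}G$ exists if and only if $d\ge2$. $\blacksquare$
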